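# The second-order term in the velocity of the $N$-branching random walk

## 1. Two particles and a biased coin

Two particles sit on the integers. At each time step each of them has two children, and each child independently stands at its parent's position or one step to its right, the latter with probability $p=\frac14$. Of the four children we keep the two rightmost. How fast does this pair move?

Write $q=\frac34$ and follow the gap between the two particles.

From gap $0$, say both at $0$, let $B$ be the number of children at $1$. If $B\ge2$, both survivors are at $1$; if $B=1$, the survivors are at $1$ and $0$; if $B=0$, both are at $0$. So the gap becomes $1$ with probability $4pq^3=\frac{27}{64}$ and is $0$ otherwise. The leading position advances with probability $1-q^4=\frac{175}{256}$.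

From gap $1$, say at $0$ and $1$, the leader's children are at $1$ or $2$, the other particle's children at $0$ or $1$. If both of the leader's children jump, the survivors are $2,2$. If exactly one jumps, they are $2,1$. If neither jumps, they are $1,1$. So the gap stays $1$ with probability $2pq=\frac38$ and returns to $0$ with probability $\frac58$. The leading position advances with probability $1-q^2=\frac7{16}$.

The gap is therefore a two-state Markov chain. Its stationary weights satisfy $\pi_1/\pi_0=\frac{27}{64}\big/\frac58=\frac{27}{40}$, so $\pi_0=\frac{40}{67}$, $\pi_1=\frac{27}{67}$, and the velocity is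
$$v_2=\frac{40}{67}\cdot\frac{175}{256}+\frac{27}{67}\cdot\frac7{16}=\frac{1253}{2144}\approx0.584 .$$
With one particle the computation is a single line: keep the better of two children, so $v_1=1-q^2=\frac7{16}\approx0.438$. If nobody is removed, the rightmost particle moves at the classical speed
$$v_\infty=\min_{\theta>0}\frac{\ln2+\ln(\frac34+\frac14e^\theta)}{\theta}=\min_{u>1}\frac{\ln((3+u)/2)}{\ln u}\approx0.811 ,$$
the minimum being taken near $u=13$, where the quotient is $\ln8/\ln13$.

So selection with a small population costs a lot of speed: $0.438$, $0.584$, against $0.811$. For larger $N$ the state space grows quickly and hand computation ends. The question of this talk is how fast $v_N$ climbs to $v_\infty$ as $N\to\infty$. The answer is very slowly, with an error of order $1/(\ln N)^2$, and we shall find the next term as well.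

## 2. The expansion of $v_N$ in powers of $1/\ln N$

**Definition ($N$-BRW).** Fix an integer $k\ge2$, independent of $N$, and a non-degenerate probability law $\rho$ on $\mathbb R$. A population of $N$ points on $\mathbb R$ starts from a fixed initial configuration. In each generation every point has $k$ offspring, whose displacements from the parent are i.i.d. copies of $\rho$; then only the $N$ rightmost of the $kN$ offspring are kept. The positions at time $t$ are $X_1(t)\le\dots\le X_N(t)$.

**Standing assumptions.** Let $\Lambda(\theta)=\ln\int e^{\theta x}\rho(dx)$. Assume that $\Lambda<\infty$ in a neighborhood of $[0,\theta^*]$, where $\theta^*\in(0,\infty)$ is a point at which $\theta\mapsto(\ln k+\Lambda(\theta))/\theta$ attains its minimum over $(0,\infty)$. (In particular, an atom of $\rho$ at the supremum of its support that is so large that no such minimum is attained is excluded.) Put $v_\infty=(\ln k+\Lambda(\theta^*))/\theta^*$, the speed of the $k$-ary branching random walk without selection.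

In the coin example the quotient tends to $+\infty$ as $\theta\to0$ and behaves like $1+\ln(2p)/\theta=1-(\ln 2)/\theta$ as $\theta\to\infty$. It approaches its limit $1$ from below, so the minimum is attained. For standard Gaussian $\rho$ we have $\Lambda(\theta)=\theta^2/2$, and $\theta^*=v_\infty=\sqrt{2\ln k}$.

We use as known that $X_1(t)/t$ and $X_N(t)/t$ converge almost surely to the same finite deterministic limit $v_N$, which does not depend on the initial configuration. It is also known (Bérard–Gouéré) that $v_N\to v_\infty$ and that $(\ln N)^2(v_\infty-v_N)$ converges to a finite positive constant; the proof below does not use this. The following expansion is the Brunet–Derrida conjecture, taken here in the form posed in the Padova thesis https://thesis.unipd.it/retrieve/2cf32a6d-311b-421f-b810-9169b9a89509/tesi_Verga.pdf. It is true.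

**Theorem 1.** Under the standing assumptions (any $k\ge2$, lattice or non-lattice $\rho$), $v_N\to v_\infty<\infty$ and
$$v_\infty-v_N=\frac{c_*}{2(\ln N)^2}-c_*\frac{3\ln\ln N}{(\ln N)^3}+o\Big(\frac{\ln\ln N}{(\ln N)^3}\Big),\qquad c_*=\pi^2\theta^*\Lambda''(\theta^*)>0 .$$
This value of $c_*$ is the only possible one.

Write $L=\ln N$ from now on. Since $\frac{c_*}{2(L+3\ln L)^2}=\frac{c_*}{2L^2}-\frac{3c_*\ln L}{L^3}+O\big(\frac{(\ln L)^2}{L^4}\big)$, the theorem says that, to this accuracy, the population behaves like a system living in a window of width $L+3\ln L$. Section 4 shows where the $3$ comes from.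

**Normalization.** We first remove $\theta^*$ and $v_\infty$ from the problem. The $N$-BRW commutes with increasing affine maps, so replace a displacement $x$ by $\xi=\theta^*(x-v_\infty)$. At the interior minimum $\theta^*\Lambda'(\theta^*)=\ln k+\Lambda(\theta^*)$, that is, $\Lambda'(\theta^*)=v_\infty$. Hence
$$k\mathbf E e^\xi=1,\qquad k\mathbf E[\xi e^\xi]=0,\qquad \sigma^2:=k\mathbf E[\xi^2e^\xi]=\theta^{*2}\Lambda''(\theta^*)\in(0,\infty).\tag{2.1}$$
The velocity becomes $w_N=\theta^*(v_N-v_\infty)$, and the expansion in Theorem 1 is equivalent to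
$$w_N=-\frac{\pi^2\sigma^2}{2L^2}+3\pi^2\sigma^2\frac{\ln L}{L^3}+o\Big(\frac{\ln L}{L^3}\Big).\tag{2.2}$$

Let $S$ be the random walk with step law $P(S_1\in B)=k\mathbf E[e^\xi;\xi\in B]$. By (2.1) this is a probability law with mean $0$ and variance $\sigma^2$. Put $M(z)=Ee^{zS_1}=k\mathbf Ee^{(1+z)\xi}$. By assumption $M(s)<\infty$ for $s$ in a neighborhood of $[-1,0]$. Fix $\kappa\in(0,\frac18)$ with $M(s)<\infty$ for $|s|\le3\kappa$, and $x_0\in(0,1)$ with $P(S_1<-3x_0)>0$ and $P(S_1>3x_0)>0$.

For Gaussian $\rho$: $\xi$ is normal with mean $-\theta^{*2}$ and variance $\theta^{*2}$, and $S_1$ is centered normal with variance $\sigma^2=\theta^{*2}=2\ln k$.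

**Constants.** $C,c,c_i,C_i$ are positive and depend only on the law of $\xi$ and on $k$; unnumbered ones may change from line to line. $C_A,c_A$ may also depend on $A$. All statements are for $N$ (or $\ell$) large enough, given the fixed parameters.

## 3. Comparison through ranks

The purpose of this section is to bound the $N$-BRW from both sides by processes without competition, where moments can be computed.

**Definition (order).** For finite point configurations, $\chi\preceq\chi'$ means $\chi[y,\infty)\le\chi'[y,\infty)$ for all $y\in\mathbb R$. Equivalently, $|\chi|\le|\chi'|$ and for each $i\le|\chi|$ the $i$-th largest point of $\chi$ is at most the $i$-th largest point of $\chi'$.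

For example $\{0,3\}\preceq\{1,1,4\}$, while $\{0,3\}$ and $\{2,2\}$ are not comparable.

**Definition (rank coupling).** Let $\omega_{t,i,j}$ ($t\ge0$, $i\ge1$, $1\le j\le k$) be i.i.d. copies of $\xi$. In every process below, the $i$-th ranked particle from the right at time $t$ gives its $j$-th child the displacement $\omega_{t,i,j}$. Ties are broken by a fixed rule depending only on the past (parent's rank, then child label).

The ranking at time $t$ depends only on the past, so each process has its correct law. The $N$-BRW $\mathcal X_t$ uses only $i\le N$; auxiliary processes may use all $i$.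

**Lemma 2.** Write $\chi_{\rm off}$ for the offspring configuration of $\chi$.

(M1) If $\mathcal Z_n\preceq\mathcal X_n$, $\mathcal Z_{n+1}\subset\mathcal Z_{n,\rm off}$ and $|\mathcal Z_{n+1}|\le N$, then $\mathcal Z_{n+1}\preceq\mathcal X_{n+1}$.

(M2) If $\mathcal X_n\preceq\mathcal Z_n$ and $\mathcal Z_{n+1}$ consists of the points of $\mathcal Z_{n,\rm off}$ in $[B,\infty)$, then $\mathcal X_{n+1}[y,\infty)\le\mathcal Z_{n+1}[y,\infty)$ for $y\ge B$. If moreover $|\mathcal Z_{n+1}|\ge N$, then $\mathcal X_{n+1}\preceq\mathcal Z_{n+1}$.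

*Proof.* If $\chi\preceq\chi'$, the $j$-th child of the $i$-th point of $\chi$ lies at or to the left of the $j$-th child of the $i$-th point of $\chi'$; hence $\chi_{\rm off}\preceq\chi'_{\rm off}$. Also $\mathcal X_{n+1}[y,\infty)=\min(N,\mathcal X_{n,\rm off}[y,\infty))$. For (M1), $\mathcal Z_{n+1}[y,\infty)\le\min(N,\mathcal Z_{n,\rm off}[y,\infty))\le\mathcal X_{n+1}[y,\infty)$. For (M2) and $y\ge B$, $\mathcal X_{n+1}[y,\infty)\le\mathcal Z_{n,\rm off}[y,\infty)=\mathcal Z_{n+1}[y,\infty)$. For $y<B$ and $|\mathcal Z_{n+1}|\ge N$, the left side is at most $N\le\mathcal Z_{n+1}[y,\infty)$. $\square$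

Thus a killed process that stays below $N$ particles is a lower bound, and a process killed only at a lower barrier that stays above $N$ particles is an upper bound.

## 4. A strip of width $\ell$ and the mean count $e^\ell/\ell^3$

**Moving frame.** Fix $\mu>0$. From now on "BRW" means the branching random walk with displacements $\xi+\mu$ ($k$ children per particle, independent displacements). This is the old walk seen from a frame of velocity $-\mu$. Write $x_u$ for positions, $u_i$ for the ancestor of $u$ in generation $i$, and $E_x$ for the expectation when one particle, or a walk, starts at $x$. Killing outside $[0,\ell]$ means that a particle survives only if its whole ancestral line stays in $[0,\ell]$.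

Many-to-one for $S$: for path functionals $\Phi\ge0$,
$$E_x\sum_{|u|=n}\Phi(x_{u_0},\dots,x_{u_n})=E_x\big[e^{x-S_n}\Phi((S_i+\mu i)_{i\le n})\big].\tag{4.1}$$
For $n=1$ this is the definition of the law of $S_1$; the general case follows by induction on $n$. As a check, $\Phi=1$, $n=1$, $x=0$ gives $k=Ee^{-S_1}=M(-1)$.

**A Brownian caricature.** Replace $S$ by $\sigma$ times Brownian motion and ignore its small drift $\mu$; this is only a guide. The kernel of the motion killed outside $[0,\ell]$ is, for $n\gg\ell^2$, close to $\frac2\ell\sin\frac{\pi x}\ell\sin\frac{\pi y}\ell\,e^{-\pi^2\sigma^2n/(2\ell^2)}$. In terms of the moving-frame endpoint $y=S_n+\mu n$ the weight in (4.1) is $e^{x-y+\mu n}$. Choosing $\mu=\pi^2\sigma^2/(2\ell^2)$ cancels the decay, and the mean number of living descendants of a particle at $x=\ell-1$ is about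
$$e^{\ell-1}\cdot\frac2\ell\cdot\sin\frac{\pi}\ell\int_0^\ell e^{-y}\sin\frac{\pi y}\ell\,dy\approx\frac{2\pi^2}{e}\cdot\frac{e^\ell}{\ell^3}.$$
Three factors $1/\ell$ appear: one from normalizing the sine, one because the parent is close to the upper edge, one because most descendants are close to the lower edge. This family has about $N$ members exactly when $\ell=L+3\ln L$ up to lower order, and then $-\mu=-\frac{\pi^2\sigma^2}{2L^2}+3\pi^2\sigma^2\frac{\ln L}{L^3}+\cdots$, which is (2.2).

**Where the plain version stops.** One would now run the strip process for its relaxation time, about $\ell^2$ steps, and restart it from a convenient configuration. In the comparisons below a restart costs a displacement of order $\ln L$. Over $\ell^2$ steps this is a velocity error of order $\ln L/L^2$, larger than the term we want by a factor $L$. Blocks must have length $AL^3$ with $A$ large: the error is then of order $A^{-1}\ln L/L^3$, and $A\to\infty$ at the end. The price is that all estimates must survive $AL^3$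 generations. The "eigenfunctions" have to be correct up to a relative error $O(\ell^{-3})$ per step, for a walk with jumps, lattice or not. And the number of particles must be controlled simultaneously at about $AL^3$ times.

The next two sections build functions of this precision.

## 5. A complex exponent and the tilted walk

The purpose of this section is to choose $\mu$ so that a sine of half-period exactly $\ell$ is an exact solution on the whole line.

Let $G(z)=-\ln M(z)/(1+z)$, analytic near $0$ with real coefficients. Since $\ln M(z)=\frac{\sigma^2}2z^2+O(z^3)$, we have $G(0)=G'(0)=0$ and $G''(0)=-\sigma^2$. So there is an analytic local coordinate $w(z)=z+O(z^2)$ with real coefficients and $G(z)=-\frac{\sigma^2}2w(z)^2$. Let $Z(w)=w+\sum_{j\ge2}a_jw^j$, $a_j\in\mathbb R$, be its inverse. For small real $s$: $G(Z(is))=\frac{\sigma^2s^2}2$; $\operatorname{Im}Z(is)=s+O(s^3)$ is odd (only odd $j$ contribute); $\operatorname{Re}Z(is)=O(s^2)$. For each large $\ell$ choose $s$ with $\operatorname{Im}Z(is)=\pi/\ell=:\beta$,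 and put $\gamma=\operatorname{Re}Z(is)$, $\mu=\mu_\ell=\sigma^2s^2/2$. With $z=\gamma+i\beta$, the identity $G(z)=\mu$ reads $M(z)e^{(1+z)\mu}=1$. That is,
$$k\mathbf E\,e^{(1+\gamma+i\beta)(\xi+\mu)}=1,\qquad\mu_\ell=\frac{\pi^2\sigma^2}{2\ell^2}+O(\ell^{-4}),\qquad\gamma=O(\ell^{-2}).\tag{5.1}$$

**Example (Gaussian).** Here $M(z)=e^{\sigma^2z^2/2}$, and $z$ solves $\frac{\sigma^2}2z^2+\mu z+\mu=0$. For a conjugate pair of roots $\gamma=-\mu/\sigma^2$ and $\gamma^2+\beta^2=2\mu/\sigma^2$. So $t=\mu/\sigma^2$ satisfies $t^2-2t+\beta^2=0$, and $\mu_\ell=\sigma^2\big(1-\sqrt{1-\pi^2/\ell^2}\big)$, $\gamma=-\mu_\ell/\sigma^2$.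

Let $R=k\mathbf Ee^{(1+\gamma)(\xi+\mu)}=M(\gamma)e^{(1+\gamma)\mu}$. Then $\ln R=O(\gamma^2)+(1+\gamma)\mu=\mu+O(\ell^{-4})$, so $1<R\le2$. Let $\zeta$ have the law $P(\zeta\in B)=R^{-1}k\mathbf E[e^{(1+\gamma)(\xi+\mu)};\xi+\mu\in B]$. Let $Y$ be the walk with steps $\zeta$ and $\hat Y$ the walk with steps $-\zeta$ (law $\hat P$). By (5.1),
$$Ee^{i\beta\zeta}=R^{-1}\in(0,1).\tag{5.2}$$
Put $m(s)=Ee^{s\zeta}=R^{-1}M(\gamma+s)e^{(1+\gamma+s)\mu}$. As $\ell\to\infty$ it converges to $M(s)$ uniformly on $|s|\le2\kappa$; in particular $\zeta\to S_1$ in law. Let $C_0<\infty$ bound $m(\pm2\kappa)$ for all large $\ell$.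

Many-to-one for $Y$ reads, directly from the definition of $\zeta$,
$$E_x\sum_{|u|=n}\Phi(x_{u_0},\dots,x_{u_n})=R^nE_x\big[e^{(1+\gamma)(x-Y_n)}\Phi(Y_0,\dots,Y_n)\big].\tag{5.3}$$
Comparing with (4.1), $R^nE_x[\Phi(Y)]=E_x\big[e^{\gamma(S_n+\mu n-x)+\mu n}\Phi((S_i+\mu i)_i)\big]$. For $n\le4\ell^2$, $x\in[0,\ell]$ and $\Phi$ supported on paths in $[0,\ell]$ we have $|\gamma(S_n+\mu n-x)|\le C/\ell$ and $\mu n\le C$. Therefore
$$R^nE_x[\Phi(Y)]\le C\,E_x[\Phi((S_i+\mu i)_i)].\tag{5.4}$$
Since $\hat Y_i$ is in law $x-(Y_i-Y_0)$, in the same way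
$$R^n\hat E_x[\Phi(\hat Y)]\le C\,E_0[\Phi((x-S_i-\mu i)_i)].\tag{5.5}$$

**Changing the frequency slightly.** We also need sines of half-period different from $\ell$. For small real $s$ write $Ee^{is\zeta}=e^{\varphi(s)+i\vartheta(s)}$ (principal logarithm), with $\varphi$ even, $\vartheta$ odd, and derivatives bounded uniformly in $\ell$. Then $|\varphi'(s)|\le C|s|$. By (5.2), $\vartheta(0)=\vartheta(\beta)=0$, so $\vartheta'$ vanishes somewhere in $(0,\beta)$. As $\vartheta''(0)=0$, $|\vartheta''(s)|\le C|s|$, and integrating from that zero gives $|\vartheta'|\le C\beta^2$ on $[0,2\beta]$. So for $|\hat\beta-\beta|\le\beta/2$,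
$$|\vartheta(\hat\beta)|\le C\beta^2|\hat\beta-\beta|,\qquad|\varphi(\hat\beta)-\varphi(\beta)|\le C\beta|\hat\beta-\beta|,\qquad e^{\varphi(\beta)}=1/R.\tag{5.6}$$

## 6. Sines cut off at the edges

"Stay" will mean that the walk is in $[0,\ell]$ at all times $0,\dots,n$. The first lemma bounds killed expectations from below.

**Lemma 3 (subsolution).** Let $h(x)=\sin(\pi x/\ell)1_{[0,\ell]}(x)$. For $x\in[0,\ell]$, $R\,E\,h(x+\zeta)\ge(1-e^{-\kappa\ell})h(x)$. Hence $R^nE_x[h(Y_n);\text{stay}]\ge\frac12h(x)$ for $n\le e^{\kappa\ell/2}$. The same holds for $-\zeta$ and $\hat Y$.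

*Proof.* By (5.2), $R\,E\sin(\beta(x+\zeta))=\operatorname{Im}(e^{i\beta x}R\,Ee^{i\beta\zeta})=\sin\beta x$. The function $h-\sin(\beta\,\cdot)$ is $0$ on $[0,\ell]$, equals $|\sin(\beta\,\cdot)|$ on $[-\ell,0]\cup[\ell,2\ell]$, and is at least $-1$ elsewhere. Since $1\le R\le2$,
$$RE\,h(x+\zeta)\ge h(x)+E\big[|\sin\beta(x+\zeta)|;x+\zeta\in[-\ell,0]\cup[\ell,2\ell]\big]-2P(|\zeta|>\ell),$$
and $P(|\zeta|>\ell)\le2C_0e^{-2\kappa\ell}$. If $x\in[x_0,\ell-x_0]$, then $h(x)\ge c/\ell$, and the loss is at most $C\ell e^{-2\kappa\ell}h(x)\le e^{-\kappa\ell}h(x)$. If $x<x_0$, then for $-\ell/2\le\zeta\le-2x_0$ we have $x+\zeta\in[-\ell/2,-x_0]$. So the middle term is at least $\sin(\beta x_0)P(-\ell/2\le\zeta\le-2x_0)\ge c/\ell$, by the weak convergence $\zeta\to S_1$ and $P(S_1<-3x_0)>0$. This exceeds the loss. The case $x>\ell-x_0$ is symmetric, with $P(S_1>3x_0)>0$.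

Since $h=0$ off $[0,\ell]$, iteration gives $R^nE_x[h(Y_n);\text{stay}]\ge(1-e^{-\kappa\ell})^nh(x)\ge\frac12h(x)$ for $n\le e^{\kappa\ell/2}$. For $-\zeta$ note $Ee^{-i\beta\zeta}=1/R$. $\square$

For upper bounds $h$ itself is useless: $h(0)=0$, whereas the proof shows $RE\,h(\zeta)\ge c/\ell$. Near an edge, the sine continued outside is negative, and killing removes this negative part. The remedy is to widen the sine by a constant $a$ on each side, so that just outside the strip the discarded part is positive, and to subtract small exponentials at the edges. These exponentials leave a strict slack, which will later pay for quadratic terms.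

**Lemma 4 (supersolution).** There are $\kappa'\in(0,\kappa)$, $C_1\ge1$, $c_3>0$ such that for $\ell$ large and every $\hat\ell$ with $|\hat\ell-\ell|\le\sqrt\ell$ there is $F=F_{\hat\ell}\ge0$, zero off $[0,\hat\ell]$, with the following properties. Write $\hat d(x)=\min(x,\hat\ell-x)$ and $\alpha=\alpha_{\hat\ell}=C_1(1+|\hat\ell-\ell|)\ell^{-3}$. For $x\in[0,\hat\ell]$,
$$C^{-1}\ell^{-1}(1+\hat d(x))\le F(x)\le C\ell^{-1}(1+\hat d(x)),\tag{6.1}$$
$$R\,EF(x+\zeta)\le(1+\alpha)F(x)-c_3\ell^{-1}\big(e^{-\kappa'x}+e^{-\kappa'(\hat\ell-x)}\big).\tag{6.2}$$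
The same holds for $-\zeta$.

*Proof.*

**Step 1: choice of constants.** This step fixes $\kappa',a,b_0$ in an order that avoids circularity. For $\kappa'$ small, $Ee^{\pm\kappa'S_1}\ge1+\sigma^2\kappa'^2/3$. So for $\ell$ large $m(\pm\kappa')\ge1+2c_1$ with $c_1=\sigma^2\kappa'^2/8$. Choose $\kappa'$ so small that also $4C_0\,2^{1-2\kappa/\kappa'}\le c_1/4$; this is possible since the left side decays exponentially in $1/\kappa'$. Let $y_1=(\ln2)/\kappa'$. Choose $a\ge\max(1,4y_1)$ with $C_0e^{-2\kappa a}/\kappa\le c_1a/64$, and put $b_0=a/16$. Let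
$$\hat\beta=\frac\pi{\hat\ell+2a},\quad f(x)=\sin(\hat\beta(x+a)),\quad\mathcal E(x)=e^{-\kappa'x}+e^{-\kappa'(\hat\ell-x)},\quad\tilde f=f-\hat\beta b_0\mathcal E\ \text{on }\mathbb R,\quad F=\tilde f1_{[0,\hat\ell]}.$$

**Step 2: size of $F$.** This gives (6.1). On $[0,\hat\ell]$ we have $\frac2\pi\hat\beta(a+\hat d)\le f\le\hat\beta(a+\hat d)$ and $\hat\beta b_0\mathcal E\le2\hat\beta b_0=\hat\beta a/8$. So $\hat\beta(a+\hat d)\ge F\ge(\frac2\pi-\frac18)\hat\beta(a+\hat d)\ge\frac12\hat\beta(a+\hat d)$, and $\hat\beta$ is comparable to $1/\ell$.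

**Step 3: the equation on the whole line.** Here we ignore the cutoff. We have $Ef(x+\zeta)=e^{\varphi(\hat\beta)}\sin(\hat\beta(x+a)+\vartheta(\hat\beta))$ and $|\hat\beta-\beta|\le C(1+|\hat\ell-\ell|)\ell^{-2}\le\beta/2$. By (5.6), $Re^{\varphi(\hat\beta)}=e^{\varphi(\hat\beta)-\varphi(\beta)}\le1+C(1+|\hat\ell-\ell|)\ell^{-3}$. Moreover $|\vartheta(\hat\beta)|\le C(1+|\hat\ell-\ell|)\ell^{-4}\le C(1+|\hat\ell-\ell|)\ell^{-3}f(x)$, since $f\ge c/\ell$ on $[0,\hat\ell]$. Hence $REf(x+\zeta)\le(1+\alpha)f(x)$ for a suitable $C_1$. Next, $RE\mathcal E(x+\zeta)\ge(1+2c_1)\mathcal E(x)$ because $R\ge1$. With $f=F+\hat\beta b_0\mathcal E$ on $[0,\hat\ell]$ and $\alpha\le c_1/4$,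
$$RE\tilde f(x+\zeta)\le(1+\alpha)f(x)-\hat\beta b_0(1+2c_1)\mathcal E(x)\le(1+\alpha)F(x)-\tfrac74c_1\hat\beta b_0\mathcal E(x).$$

**Step 4: the discarded part.** We bound what is lost by setting $\tilde f$ to zero outside. We have $EF(x+\zeta)=E\tilde f(x+\zeta)-E[\tilde f(x+\zeta);x+\zeta\notin[0,\hat\ell]]$, so we need an upper bound for $-\tilde f$ outside. Let $y=x+\zeta<0$.

If $y\in[-y_1,0)$, then $y+a\ge\frac34a$, so $f(y)\ge\frac2\pi\hat\beta\frac{3a}4$, while $\hat\beta b_0\mathcal E(y)\le3\hat\beta b_0=\frac3{16}\hat\beta a$. Hence $\tilde f(y)>0$, which helps.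

If $y<-y_1$, then $-f(y)\le\hat\beta(|y|-a)_+$ and $\mathcal E(y)\le2e^{\kappa'|y|}$, so $-\tilde f(y)\le\hat\beta[(|y|-a)_++2b_0e^{\kappa'|y|}]$. On $\{x+\zeta<-y_1\}$ we may insert the factor $e^{-(2\kappa-\kappa')(x+y_1+\zeta)}\ge1$:
$$E[e^{\kappa'|x+\zeta|};x+\zeta<-y_1]\le e^{-\kappa'x}E\big[e^{-\kappa'\zeta}e^{-(2\kappa-\kappa')(x+y_1+\zeta)}\big]\le C_0e^{-2\kappa x}2^{1-2\kappa/\kappa'}.$$
Also $t_+\le e^{2\kappa t}/(2\kappa)$ gives $E[(-\zeta-x-a)_+]\le\frac{C_0}{2\kappa}e^{-2\kappa(x+a)}$. With $R\le2$, the left side contributes at most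
$$\hat\beta\Big[\frac{C_0}\kappa e^{-2\kappa a}+4b_0C_02^{1-2\kappa/\kappa'}\Big]e^{-\kappa'x}\le\hat\beta\Big[\frac{c_1b_0}4+\frac{c_1b_0}4\Big]e^{-\kappa'x}=\tfrac12\hat\beta b_0c_1e^{-\kappa'x}.$$
The right side is symmetric: $f$ and $\mathcal E$ are symmetric about $\hat\ell/2$, and $m(2\kappa)\le C_0$. So a slack of at least $\frac54c_1\hat\beta b_0\mathcal E(x)$ remains, which is (6.2). For $-\zeta$ replace $\vartheta$ by $-\vartheta$ and $m(s)$ by $m(-s)$. $\square$

## 7. Weighted mass in the strip: two moments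

We now turn $F$ into a weight for particles under which the total mass is nearly a supermartingale, including the children that jump over the top.

For $|\hat\ell-\ell|\le\sqrt\ell$ define $\Theta_{\hat\ell}(x)=\ell e^{-\hat\ell}e^{(1+\gamma)x}F_{\hat\ell}(x)$ for $x\le\hat\ell$ and $\Theta_{\hat\ell}(x)=c_2e^{x-\hat\ell}$ for $x>\hat\ell$; so $\Theta_{\hat\ell}=0$ on $x<0$. Since $e^{\gamma x}\in[\frac12,2]$ on $[0,2\ell]$, (6.1) gives
$$c\,e^{x-\hat\ell}(1+\hat d(x))\le\Theta_{\hat\ell}(x)\le C\,e^{x-\hat\ell}(1+\hat d(x))\qquad(0\le x\le\hat\ell).\tag{7.1}$$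
In particular a particle within $O(1)$ of the top has mass of order $1$.

**Lemma 5.** For $c_2$ a small enough constant and $x\in[0,\hat\ell]$,
$$E_x\sum_{|u|=1}\Theta_{\hat\ell}(x_u)\le(1+\alpha_{\hat\ell})\Theta_{\hat\ell}(x)-c_4e^{(1+\kappa')(x-\hat\ell)}.\tag{7.2}$$
For the BRW killed outside $[0,\hat\ell]$ let $W_n=\sum_{|u|=n}\Theta_{\hat\ell}(x_u)$ (surviving particles), and write $\alpha=\alpha_{\hat\ell}$. Then
$$E_xW_n\le(1+\alpha)^n\Theta_{\hat\ell}(x),\qquad\sum_{s<n}E_x\sum_{|u|=s}e^{(1+\kappa')(x_u-\hat\ell)}\le C(1+\alpha)^n\Theta_{\hat\ell}(x),\tag{7.3}$$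
$$E_xW_n^2\le C(1+\alpha)^{3n}\Theta_{\hat\ell}(x).\tag{7.4}$$

*Proof.* For (7.2): by (5.3) the children in $[0,\hat\ell]$ contribute $\ell e^{-\hat\ell}e^{(1+\gamma)x}R\,EF(x+\zeta)$, which by (6.2) is at most $(1+\alpha)\Theta_{\hat\ell}(x)-\frac{c_3}2e^{(1+\kappa')(x-\hat\ell)}$. By (4.1) those above $\hat\ell$ contribute $c_2e^{x-\hat\ell+\mu}P(x+S_1+\mu>\hat\ell)\le c_2Ce^{x-\hat\ell}e^{-\kappa'(\hat\ell-x)}$. Take $c_2C\le c_3/4$ and $c_4=c_3/4$.

For (7.3): sum (7.2) over the particles of generation $s$, drop the children above $\hat\ell$, multiply by $(1+\alpha)^{-s-1}$ and sum over $s<n$. The result is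
$$(1+\alpha)^{-n}E_xW_n+c_4\sum_{s<n}(1+\alpha)^{-s-1}E_x\sum_{|u|=s}e^{(1+\kappa')(x_u-\hat\ell)}\le\Theta_{\hat\ell}(x).$$

For (7.4): the diagonal terms give at most $CE_xW_n$, since $\Theta_{\hat\ell}\le C$ on $[0,\hat\ell]$. Consider ordered pairs with last common ancestor $w$, $|w|=s$. The $k$ children of $w$ have independent subtrees. If $e$ is the expected contribution of one child to $W_n$, the conditional expectation of the pair sum is $k(k-1)e^2\le(ke)^2$. By (7.3) and (7.2) this is at most
$$\Big(E_{x_w}\sum_{|v|=1}1_{x_v\in[0,\hat\ell]}(1+\alpha)^{n-s-1}\Theta_{\hat\ell}(x_v)\Big)^2\le(1+\alpha)^{2n}\Theta_{\hat\ell}(x_w)^2 .$$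
Moreover $\Theta_{\hat\ell}(y)^2\le Ce^{2(y-\hat\ell)}(1+\hat\ell-y)^2\le Ce^{(1+\kappa')(y-\hat\ell)}$, as $\kappa'<1$. Sum over $s$ with (7.3). $\square$

## 8. Random walk estimates in the strip

The purpose of this section is to make the factors $\ell^{-1}\cdot\ell^{-1}\cdot\ell^{-1}$ of Section 4 rigorous, uniformly up to time $2A\ell^3$, and to guide a walk near the top edge. We use two classical facts. Berry–Esseen gives $P(S_n\ge0)\le\frac12+Cn^{-1/2}$ and $P(S_n\in I)\le C(1+|I|)n^{-1/2}$ for intervals $I$. Bernstein's inequality gives $P(|S_n|\ge t)\le2\exp(-c\min(t^2/n,t))$.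

**Lemma 6.** For $S_0=0$, $x\ge0$, $n\ge1$: $P(\min_{i\le n}S_i\ge-x)\le C(1+x)/\sqrt n$, and the same for $-S$.

*Proof.* Decompose at the first time $j\le n$ at which $\min_{0\le i\le n}S_i$ is attained: $S_j<S_i$ for $i<j$, $S_i\ge S_j$ for $j<i\le n$, and $S_j\ge-x$. By the Markov property, for $0\le s<1$,
$$\sum_{n\ge0}s^nP\big(\min_{i\le n}S_i\ge-x\big)=U_x(s)V(s),$$
where $U_x(s)=\sum_{j\ge0}s^jP(S_j<S_i\ \forall i<j,\ S_j\ge-x)$ and $V(s)=\sum_{n\ge0}s^nP(S_1,\dots,S_n\ge0)$.

$U_x(s)$ is at most the expected number of strict descending ladder points (including time $0$) of depth in $[0,x]$. The successive depths are partial sums of i.i.d. positive (possibly defective) variables distributed as $H$, and $P(H\ge3x_0)\ge P(S_1\le-3x_0)=:\pi_0>0$. At most $x/(3x_0)$ of the increments leading to points of depth at most $x$ can be $\ge3x_0$. So the number of such points is stochastically at most a sum of $1+\lfloor x/(3x_0)\rfloor$ geometric variables of mean $1/\pi_0$, and $U_x(s)\le C(1+x)$.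

By Sparre Andersen's identity (Feller II, Ch. XII.7) and Berry–Esseen,
$$V(s)=\exp\sum_{n\ge1}\frac{s^n}nP(S_n\ge0)\le\exp\Big(\frac12\sum_{n\ge1}\frac{s^n}n+C\sum_{n\ge1}n^{-3/2}\Big)\le C(1-s)^{-1/2}.$$
The probabilities decrease in $n$. Take $s=1-1/n$, $n\ge2$, so $s^j\ge\frac14$ for $j\le n$. Then $\frac n4P(\min_{i\le n}S_i\ge-x)\le C(1+x)\sqrt n$. The case $n=1$ is trivial, and the hypotheses are symmetric under $S\to-S$. $\square$

Let $d(x)=\min(x,\ell-x)$ and $\tau=\lceil\ell^2\rceil$.

**Lemma 7 (kernel bounds).** Let $A\ge1$, $x,z\in[0,\ell]$.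

(a) For $1\le n\le2\tau$: $R^nP_x(\text{stay},Y_n\in[z,z+1])\le C(1+d(x))(1+d(z))n^{-3/2}$.

(b) For $n\le2A\ell^3$: $R^nP_x(\text{stay})\le C_A(1+d(x))$. If also $n\ge\tau$: $R^nP_x(\text{stay},Y_n\in[z,z+1])\le C_A(1+d(x))(1+d(z))\ell^{-3}$.

(c) There is $K_3$ such that for $n\le\ell^2/(K_3\ln\ell)$: $R^nP_x(\text{stay},|Y_n-x|\ge\ell/8)\le\ell^{-4}$.

The same holds for $\hat Y$.

*Proof.* (a) For $n\le2$ the left side is at most $4$; let $n\ge3$. By (5.4) and $\mu n\le C$ it suffices to bound $P_x(S_i\in[-C,\ell]\ \forall i\le n,\ S_n\in[z-C,z+1])$. Let $n_a=\lfloor n/3\rfloor\ge1$. The event forces three things.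

* (i) $S_i\in[-C,\ell]$ for $i\le n_a$. By Lemma 6 for $S$ and for $-S$, this has probability at most $C(1+d(x))/\sqrt n$.
* (ii) The reversed partial sums $\tilde S_i=S_n-S_{n-i}$ lie in $[z-C-\ell,z+1+C]$ for $i\le n_a$. By Lemma 6 for $\pm\tilde S$, this has probability at most $C(1+d(z))/\sqrt n$.
* (iii) Given the first and the last $n_a$ increments, the sum of the at least $n/3$ middle ones lies in a given interval of length at most $C$. By Berry–Esseen this has conditional probability at most $C/\sqrt n$.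

Events (i) and (ii) depend on disjoint sets of increments, so the three bounds multiply. For $\hat Y$ use (5.5): the walk $x-S_i$ must stay in $[0,\ell+C]$ and end in $[z,z+1+C]$, and the same argument applies to $-S$.

(b) Iterating (6.2) with $\hat\ell=\ell$, $R^nE_x[F(Y_n);\text{stay}]\le(1+C_1\ell^{-3})^nF(x)\le C_AF(x)$. By (6.1), $F\ge c/\ell$ on $[0,\ell]$ and $F(x)\le C\ell^{-1}(1+d(x))$; this is the first claim. For the second, use the Markov property at time $n-\tau$, then (a) with $\tau$ steps, then $1+d\le C\ell F$ and the bound just proved. For $\hat Y$ use Lemma 4 for $-\zeta$.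

(c) By (5.4) or (5.5), the quantity is at most $CP(|S_n|\ge\ell/8-C)\le C\exp(-c\min(\ell^2/n,\ell))\le\ell^{-4}$ for $K_3$ large. $\square$

**Lemma 8 (uniform tube estimate).** Let $\varpi=(u,p,p',r,r')$ with $p<u<p'$ and $p<r<r'<p'$ range over a compact subset $\mathcal K$ of this open set. There are $\eta>0$, $D_*<\infty$, $p_*>0$, depending only on $\mathcal K$ and the law of $S_1$, such that for $D\ge D_*$, $\varpi\in\mathcal K$ and every deterministic sequence $(\epsilon_i)$ with $\max_i|\epsilon_i|\le\eta D$, the path $uD-S_i+\epsilon_i$, $0\le i\le\lceil D^2\rceil$ (with $S_0=0$), stays in $[pD,p'D]$ and ends in $[rD,r'D]$ with probability at least $p_*$.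

*Proof.* Otherwise there are $D_j\to\infty$, $\varpi_j\in\mathcal K$ and sequences with $\max_i|\epsilon_i^{(j)}|\le D_j/j$ for which the probability is less than $1/j$. Pass to a subsequence with $\varpi_j\to\varpi\in\mathcal K$. By Donsker's theorem and Skorokhod's representation, the rescaled paths may be assumed to converge almost surely, uniformly on $[0,1]$, to $u+\sigma B$ with $B$ a Brownian motion. If $u+\sigma B$ stays in $(p,p')$ and ends in $(r,r')$, the prelimit events occur for all large $j$. By Fatou the lower limit of the probabilities is at least the probability of this Brownian event. That is positive, since Brownian motion stays in any tube around a line segment with positive probability. Contradiction. $\square$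

## 9. Exponential moments of the number of particles

Run the BRW killed outside $[0,\ell]$. Let $\mathcal N_n$ be the number of particles at time $n$, $p_n(x)=E_x\mathcal N_n$, $\Theta=\Theta_\ell1_{[0,\ell]}$, and
$$q=e^{-\ell}\ell^3(\ln\ell)^{-3/2}.$$
Up to the logarithm, $1/q$ is the family size $e^\ell/\ell^3$ of Section 4. We need $\mathcal N_n\le N$ at about $AL^3$ times at once. A second-moment bound does not suffice: in Section 10 there will be $m\approx L^{\varepsilon/2}$ families and $qN\approx L^\varepsilon$ up to logarithms, so Chebyshev's inequality would give a failure probability $C_Am/(qN)^2\approx L^{-3\varepsilon/2}$ per time, and a union bound over $L^3$ times fails for small $\varepsilon$. The slack in (7.2) allows an exponential moment instead.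

**Lemma 9.** Let $A\ge1$. For $\ell$ large, all $n\le2A\ell^3$ and $x\in[0,\ell]$:

(a) $p_n(x)\le C_Ae^x(1+d(x))$, and $q\,p_n(x)\le C_Ae^{x-\ell}(1+\ell-x)$ if $x\ge\frac34\ell$.

(b) There is $\lambda_A>0$ such that for $0\le\lambda\le\lambda_A$, $E_xe^{\lambda q\mathcal N_n}\le\exp\{\lambda(qp_n(x)+C_A\Theta(x))\}$.

(c) $q^2E_x\mathcal N_n^2\le C_A(qp_n(x)+\Theta(x))$.

*Proof.* (a) By (5.3), $p_n(x)\le Ce^xR^nE_x[e^{-Y_n};\text{stay}]$. With $e^{-Y_n}\le1$ and Lemma 7(b) this is the first bound. Let $x\ge\frac34\ell$.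

* If $n\ge\tau$, sum Lemma 7(b) over unit intervals against $e^{-z}$: $p_n(x)\le C_Ae^x(1+d(x))\ell^{-3}$.
* If $\ell^2/(K_3\ln\ell)\le n\le\tau$, Lemma 7(a) gives $p_n(x)\le Ce^x(1+d(x))\ell^{-3}(\ln\ell)^{3/2}$.
* If $n<\ell^2/(K_3\ln\ell)$, then $R^n\le C$, and either $Y_n\ge\frac58\ell$ or Lemma 7(c) applies: $p_n(x)\le Ce^x(e^{-5\ell/8}+\ell^{-4})$.

Multiply by $q$.

(b) Let $\alpha=\alpha_\ell=C_1\ell^{-3}$, and put $g_j=\lambda(qp_j+(1+\alpha)^j\Theta)$ on $[0,\ell]$, $g_j=0$ elsewhere, for $0\le j\le n$. By (a) and (7.1), $g_j\le\lambda C_Ae^{y-\ell}(1+\ell-y)$ for $y\ge\frac34\ell$, and $g_j\le\lambda C_A\ell^4e^{y-\ell}$ for $y<\frac34\ell$. Hence $g_j\le\lambda C_A\le1$ for $\lambda\le\lambda_A$, and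
$$g_j(y)^2\le\lambda^2C_Ae^{(1+\kappa')(y-\ell)},\qquad y\in[0,\ell];\tag{9.1}$$
for $y<\frac34\ell$ the factor $\ell^8e^{(1-\kappa')(y-\ell)}\le\ell^8e^{-(1-\kappa')\ell/4}$ is bounded. For $x\in[0,\ell]$, since $e^t-1\le t+t^2$ on $[0,1]$ and the children are independent,
$$E_xe^{\sum_{|u|=1}g_{j-1}(x_u)}=\big(\mathbf Ee^{g_{j-1}(x+\xi+\mu)}\big)^k\le\exp\big\{k\mathbf E[g_{j-1}(x+\xi+\mu)]+k\mathbf E[g_{j-1}(x+\xi+\mu)^2]\big\}.$$
By $p_j(x)=E_x\sum_{|u|=1}1_{x_u\in[0,\ell]}p_{j-1}(x_u)$ and (7.2), the first term is at most $g_j(x)-\lambda c_4e^{(1+\kappa')(x-\ell)}$. By (9.1) and $k\mathbf Ee^{(1+\kappa')(\xi+\mu)}\le C$, the second is at most $\lambda^2C_Ae^{(1+\kappa')(x-\ell)}$. So for $\lambda\le\lambda_A$ small enough, $E_xe^{\sum_{|u|=1}g_{j-1}(x_u)}\le e^{g_j(x)}$. Since $g_0\ge\lambda q$ on $[0,\ell]$, induction on $n$, branching at the first generation, gives $E_xe^{\lambda q\mathcal N_n}\le e^{g_n(x)}$; and $(1+\alpha)^n\le C_A$.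

(c) With $\lambda=\lambda_A$: $\frac12(\lambda_Aq\mathcal N_n)^2\le e^{\lambda_Aq\mathcal N_n}-1$, whose expectation is at most $e^{g_n(x)}-1\le2g_n(x)$ because $g_n\le1$. $\square$

**Lemma 10.** For independent $X_i\ge0$ with $\mathsf M=\sum EX_i$ and $\mathsf Q=\sum EX_i^2\in(0,\infty)$: $P(\sum X_i\le\mathsf M/2)\le e^{-\mathsf M^2/(8\mathsf Q)}$.

*Proof.* $Ee^{-sX}\le1-sEX+\frac{s^2}2EX^2$ for $s\ge0$, so the probability is at most $\exp(-\frac{s\mathsf M}2+\frac{s^2\mathsf Q}2)$. Take $s=\mathsf M/(2\mathsf Q)$. $\square$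

If only a lower bound $\mathsf M\ge\mathsf M'$ and an upper bound $\mathsf Q\le\mathsf Q'$ are known, then $P(\sum X_i\le\mathsf M'/2)\le e^{-\mathsf M'^2/(8\mathsf Q')}$ as well.

## 10. Lower bound: $m$ particles regenerate near the top of a strip

The plan: $m$ particles near the top of a strip slightly narrower than $L+3\ln L$ produce, over a block of about $AL^3$ steps, never more than $N$ descendants in the strip, and at the end $m$ of them are within $O(\ln L)$ of the top. Iterating gives a lower bound on the velocity.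

Fix $\varepsilon\in(0,1)$, $A\ge1$. Put $\ell=L+(3-\varepsilon)\ln L$, $\mu=\mu_\ell$, $m=\lceil L^{\varepsilon/2}\rceil$, $b=K\ln L$, where $K$ depends only on the law and is fixed in Step 3. Let $I$ be the integer with $2^Ib\in(\ell/8,\ell/4]$, and
$$D_i=2^ib\ (0\le i\le I),\quad n_1=\lceil AL^3\rceil,\quad n_2=\lceil\ell^2\rceil+\sum_{i=1}^I\lceil D_i^2\rceil\le3\ell^2,\quad T=n_1+n_2\le2A\ell^3 .$$

**Proposition 11.** For $N$ large, the BRW killed outside $[0,\ell]$ started from $m$ particles at $\ell-1$ satisfies, with probability at least $1-e^{-L^{\varepsilon/4}}$: $\mathcal N_n\le N$ for all $n\le T$, and at time $T$ at least $m$ particles lie in $[\ell-1.1b,\infty)$.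

*Proof.*

**Step 1: the population never exceeds $N$.** This step makes (M1) applicable. By Lemma 9, $qp_n(\ell-1)$ and $\Theta(\ell-1)$ are at most $C_A$, so $Ee^{\lambda_Aq\mathcal N_n}\le e^{C_Am}$ for the $m$ independent families together. Moreover $qN=\ell^3(\ln\ell)^{-3/2}L^{-3+\varepsilon}\ge L^\varepsilon(\ln L)^{-2}$. Hence
$$P(\exists n\le T:\mathcal N_n>N)\le(T+1)e^{C_Am-\lambda_AqN}\le e^{-L^{\varepsilon/2}}.$$

**Step 2: mass in the middle at time $n_1$.** This step shows that after the long first phase there is still enough mass in the bulk of the strip. For $\delta\in(0,\frac1{10})$ let $I_\delta=[\delta\ell,(1-\delta)\ell]$, and $x_*=\ell-1$. By Lemma 3, $R^{n_1}E_{x_*}[h(Y_{n_1});\text{stay}]\ge\frac12\sin(\pi/\ell)\ge1/\ell$. By Lemma 7(b), applied to unit intervals at distance about $z$ from either endpoint, where $h\le C(z+1)/\ell$, the part with $Y_{n_1}\notin I_\delta$ is at most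
$$C_A\sum_{0\le z\le\delta\ell}\frac{z+1}\ell(1+z)\ell^{-3}\le\frac{C_A\delta^3}\ell .$$
Fix $\delta=\delta_A$ so that this is at most $\frac1{2\ell}$. As $h\le1$, $R^{n_1}P_{x_*}(\text{stay},Y_{n_1}\in I_\delta)\ge\frac1{2\ell}$.

For one initial particle let $V^{(1)}=\sum_{|u|=n_1,\,x_u\in I_\delta}e^{x_u-\ell}$. By (5.3), $EV^{(1)}\ge c/\ell$. On $I_\delta$, (7.1) gives $e^{x-\ell}\le C_A\ell^{-1}\Theta(x)$, so (7.4) with $\hat\ell=\ell$ gives $E(V^{(1)})^2\le C_A\ell^{-2}$. By Lemma 10 the total $V$ over the $m$ independent families satisfies $V\ge cm/\ell$ with probability at least $1-e^{-c_Am}$.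

**Step 3: from the middle to the top layer.** This step converts the mass $V$ into $m$ particles within $1.1b$ of the top, and fixes $K$. Let $\ell'=\ell-b/2$. For a particle at $y\in I_\delta$ at time $n_1$ let $J'$ be the number of its descendants $n_2$ generations later in $[\ell-1.1b,\ell-b]$ whose ancestral lines since time $n_1$ stay in $[0,\ell']$. These are particles of the strip process, since $\ell'<\ell$.

*Mean of $J'$.* Consider $Z_s=\ell-(S_s+\mu s)$ with $S_0=y$, the distance to the top. Apply Lemma 8 with $D=D_i$, $u\in[1,1.1]$, $(p,p')=(0.4,2)$, $(r,r')=(0.5,0.55)$. It gives $p_0\in(0,1)$, depending only on the law of $S_1$, such that for $N$ large, all $1\le i\le I$ and $z\in[D_i,1.1D_i]$: started from $z$, during $\lceil D_i^2\rceil$ steps $Z$ stays in $[0.4D_i,2D_i]$ and ends in $[D_{i-1},1.1D_{i-1}]$ with probability at least $p_0$. (Here $D_i\ge2b\to\infty$, and the drift over the stage is at most $\mu(D_i^2+1)\le C=o(D_i)$ uniformly in $i$.) Apply Lemma 8 also with $D=\ell$, $u\in[\delta,1-\delta]$,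 $(p,p')=(\frac\delta2,1-\frac\delta2)$, $(r,r')=(D_I/\ell,1.1D_I/\ell)$, where $D_I/\ell\in[\frac18,\frac14]$. It gives $p_\delta>0$ such that from any $z\in[\delta\ell,(1-\delta)\ell]$, in $\lceil\ell^2\rceil$ steps, $Z$ stays in $[\frac\delta2\ell,(1-\frac\delta2)\ell]$ and ends in $[D_I,1.1D_I]$ with probability at least $p_\delta$.

Chain the stages: first $\lceil\ell^2\rceil$ steps, then $i=I,I-1,\dots,1$. Then $Z$ stays in $[b/2,\ell]$ (the lowest tube has lower edge $0.4D_1=0.8b$) and ends in $[b,1.1b]$, with probability at least $p_\delta p_0^I\ge p_\delta L^{-K_0}$, where $K_0=\log_2(1/p_0)$, because $I\le\log_2(\ell/(4b))\le\log_2L$. On this event $S_{n_2}\le\ell-b$, so (4.1) gives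
$$E_yJ'\ge p_\delta L^{-K_0}e^be^{y-\ell}.$$

*Second moment of $J'$.* On $[\ell-1.1b,\ell-b]$, $\Theta_{\ell'}\ge ce^{-0.6b}$. By (7.4) with $\hat\ell=\ell'$, where $(1+\alpha_{\ell'})^{3n_2}\le2$ because $\alpha_{\ell'}n_2=O(\ln L/L)$, and by (7.1),
$$E_yJ'^2\le Ce^{1.2b}\Theta_{\ell'}(y)\le C\ell e^{1.7b}e^{y-\ell}.$$

*Many particles together.* Given the configuration at time $n_1$ with $V\ge cm/\ell$, apply Lemma 10 to the independent $J'$s of the particles in $I_\delta$, with $\mathsf M\ge p_\delta L^{-K_0}e^bV$ and $\mathsf Q\le C\ell e^{1.7b}V$. With conditional probability at least $1-\exp(-c\,p_\delta^2L^{-2K_0}\ell^{-1}e^{0.3b}V)$ there are at least $\frac12p_\delta L^{-K_0}e^bV$ particles in the layer. Choose $K=10(K_0+2)$, so $e^{0.3b}=L^{3K_0+6}$. The exponent is then at least $c\,p_\delta^2L^{K_0+6}\ell^{-2}m\ge m$, and the number of particles is at least $m$. Adding the failure probabilities of the three steps proves the proposition. $\square$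

Note that $K$ depends neither on $A$ nor on $\varepsilon$; only the harmless factor $p_\delta$ does.

**From the proposition to the velocity.** We iterate blocks of length $T$ and bound the rare failures crudely. Let $P(t)$ be the position, in the non-moving frame, of the $m$-th rightmost particle of the $N$-BRW at time $t$. At time $iT$ we have $m\delta_{P(iT)}\preceq\mathcal X_{iT}$. Couple by rank with the strip process started from $m$ particles at $P(iT)$, that is, in the moving frame whose origin starts at $P(iT)-(\ell-1)$. As long as the strip process has at most $N$ particles, (M1) gives domination. Let ${\rm fail}_i$ be the event that the conclusion of Proposition 11 fails in this block, so $P({\rm fail}_i)\le p:=e^{-L^{\varepsilon/4}}$. Off ${\rm fail}_i$,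
$$P((i+1)T)\ge P(iT)-\mu T-2b .$$
In all cases $P(t+1)\ge P(t)-\mathcal D_t$, where $\mathcal D_t=\max_{i\le m}(\omega_{t,i,1})^-$ concerns the first children of the $m$ top particles. Here $E\mathcal D_t^2\le m\mathbf E(\xi^-)^2\le Cm$, since $\Lambda$ is finite near $0$. Hence
$$P((i+1)T)-P(iT)\ge Q_i:=-\mu T-2b-1_{{\rm fail}_i}\sum_{t=iT}^{(i+1)T-1}\mathcal D_t .$$
The strip process in the moving frame always starts from $m$ particles at $\ell-1$, and a translation does not change ranks. So $Q_i$ is a fixed function of the array $\omega$ in the $i$-th block, and the $Q_i$ are i.i.d. By Cauchy–Schwarz $EQ_i\ge-\mu T-2b-\sqrt p\,T\sqrt{Cm}$. Since $P(t)\in[X_1(t),X_N(t)]$, the strong law gives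
$$w_N\ge\frac{EQ_0}T\ge-\mu_\ell-\frac{2K\ln L}{AL^3}-\sqrt{p\,Cm}.$$
By (5.1), $\mu_\ell=\frac{\pi^2\sigma^2}{2L^2}-\pi^2\sigma^2(3-\varepsilon)\frac{\ln L}{L^3}+o\big(\frac{\ln L}{L^3}\big)$, and $\sqrt{pCm}=o(L^{-3})$. So
$$\liminf_N\frac{L^3}{\ln L}\Big(w_N+\frac{\pi^2\sigma^2}{2L^2}\Big)\ge\pi^2\sigma^2(3-\varepsilon)-\frac{2K}A .$$
Let $A\to\infty$ and $\varepsilon\to0$:
$$\liminf_N\frac{L^3}{\ln L}\Big(w_N+\frac{\pi^2\sigma^2}{2L^2}\Big)\ge3\pi^2\sigma^2.\tag{10.1}$$

## 11. Upper bound: a barrier with a rising ceiling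

For the upper bound we use (M2): a process killed only below a barrier, with at least $N$ particles at all times of a block, dominates the $N$-BRW. The restart after a block must cost only $O(\ln L)$, so almost no mass may escape far above.

**Why one fixed ceiling is not enough.** Let the strip have width $\ell=L+(3-\delta)\ln L$ with a small $\delta>0$, and start from a profile of density about $e^{\ell_0-y}$. In the caricature of Section 4 the mean number of particles later is of order $e^{\ell_0}/\ell$, so we need $\ell_0$ slightly above $L+\ln L$; take $\ell_0=L+(1+\delta)\ln L$. The initial weighted mass is then $\int e^{\ell_0-y}\Theta_\ell(y)\,dy$, of order $e^{\ell_0-\ell}\ell^2\approx L^{2\delta}$. It is not small, so the first moment does not prevent particles from crossing the level $\ell$. Raising the ceiling to $\ell+g$ multiplies the mass by about $e^{-g}$, but by (7.2) it raises the growth rate to $\alpha=C_1(1+g)\ell^{-3}$. Over $A\ell^3$ steps our bound grows by $e^{C_1A(1+g)}$, which for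 $A>1/C_1$ exceeds the gain $e^g$ whatever $g$ is. Over $A_0\ell^3$ steps with $A_0$ small, the loss is only $e^{(1+g)/8}$, a small part of the gain. So we divide the block into $J$ short pieces and double $g$ from piece to piece.

**Parameters.** Let $A_0=1/(16C_1)$. Fix an integer $J$ with $A:=JA_0\ge1$, and put $\delta=2^{-J-4}$,
$$\ell=L+(3-\delta)\ln L,\quad\mu=\mu_\ell,\quad\ell_0=L+(1+\delta)\ln L,\quad t_0=\lceil A_0\ell^3\rceil,\quad T=Jt_0\le2A\ell^3,$$
$$g_j=2^{j-1}\,8\delta\ln L\quad(1\le j\le J),\qquad\hat\ell_j=\ell+g_j,\qquad g_J=\tfrac14\ln L\le\sqrt\ell .$$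

**Initial configurations.** We need a deterministic profile for comparison and a smeared version with a density, for use with lattice laws. Let $\nu^0$ have the points $\ell_0-\ln i$ and $\nu$ the points $\ell_0-\ln i+U_i$, $1\le i\le\lfloor e^{\ell_0+1}\rfloor$, with $U_i$ i.i.d. uniform on $[0,1]$. Then $\nu^0\preceq\nu$; $\nu^0[y,\infty)=\lfloor e^{\ell_0-y}\rfloor$ for $y\ge0$; $\nu^0[0,\infty)=\lfloor e^{\ell_0}\rfloor\ge N$; and $\nu\subset(-\infty,\ell_0+1]$ with $\ell_0+1<\ell$. At $y\ge0$ the mean density of $\nu$ is $\varrho(y)=\#\{i\ge1:e^{\ell_0-y}\le i\le e^{\ell_0-y+1}\}$, and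
$$\tfrac12e^{\ell_0-y}\le\varrho(y)\quad(0\le y\le\ell_0),\qquad\varrho(y)\le e^{\ell_0-y+1}\quad(y\ge0).\tag{11.1}$$
For the lower bound, with $t=e^{\ell_0-y}\ge1$ there are at least $(e-1)t-1\ge\frac12t$ integers in $[t,et]$.

**Definition (barrier process).** $\mathcal Z_0=\nu\cap[0,\infty)$, and $\mathcal Z_n$ is the BRW (moving frame) started from $\mathcal Z_0$ with particles killed below $0$ only.

The next lemma shows that (M2) stays applicable throughout the block.

**Lemma 12.** $P(\exists n\le T:|\mathcal Z_n|<N)\to0$ as $N\to\infty$.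

*Proof.* We have $|\mathcal Z_n|\ge\mathcal N_n$, the number of particles whose ancestral line stays in $[0,\ell]$. Its mean is $M_n=\int_0^\ell\varrho(y)p_n(y)\,dy$.

**Step 1: the mean.** We bound $M_n$ from below by reversing the walk. By (5.3), $p_n(y)\ge ce^yR^nP_y(\text{stay},Y_n\in[1,2])$. By (11.1), and by reversing the increments (substitute $z=Y_n$; Lebesgue measure is invariant),
$$M_n\ge c\,e^{\ell_0}R^n\int_0^{\ell_0}P_y(\text{stay},Y_n\in[1,2])\,dy=c\,e^{\ell_0}\int_1^2R^n\hat P_z(\text{stay},\hat Y_n\in[0,\ell_0])\,dz .$$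
By Lemma 3 for $\hat Y$, $R^n\hat E_z[h(\hat Y_n);\text{stay}]\ge\frac12h(z)\ge1/\ell$ for $z\in[1,2]$. Also, for all $n\le T$,
$$R^n\hat P_z(\text{stay},\hat Y_n\in[\ell_0,\ell])\le C_A(\ln L)^4\ell^{-3}.$$
Indeed $\ell-\ell_0\le2\ln L$. For $n\ge\tau$ Lemma 7(b) gives $C_A(\ln L)^2\ell^{-3}$; for $\ell^2/(K_3\ln\ell)\le n\le\tau$ Lemma 7(a) gives an additional factor $C(\ln\ell)^{3/2}$; for smaller $n\ge1$ use Lemma 7(c); for $n=0$ the probability is $0$. As $0\le h\le1$, $R^n\hat P_z(\text{stay},\hat Y_n\in[0,\ell_0])\ge\frac1{2\ell}$. Hence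
$$M_n\ge c_5e^{\ell_0}/\ell\ge2N,\qquad qM_n\ge cL^{2\delta}(\ln L)^{-3/2}\qquad(0\le n\le T).$$

**Step 2: concentration.** We need a failure probability summable over $T$ times. The contributions of the initial particles are independent. By Lemma 9(c) the sum $\mathsf Q=\int_0^\ell\varrho(y)E_y\mathcal N_n^2\,dy$ of their second moments satisfies $q^2\mathsf Q\le C_A(qM_n+H_0)$ with $H_0=\int_0^\ell\varrho\,\Theta\le Ce^{\ell_0-\ell}\ell^2\le CL^{2\delta}\le C(\ln L)^{3/2}qM_n$. So $M_n^2/\mathsf Q\ge c_A\,qM_n(\ln L)^{-3/2}\ge L^\delta$. By Lemma 10, $P(\mathcal N_n<N)\le P(\mathcal N_n\le M_n/2)\le e^{-L^\delta/8}$. Sum over $n\le T$. $\square$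

**End of a block.** For $n\ge1$ let $j(n)=\lceil n/t_0\rceil$. Let $\mathsf c$ be the first $n\ge1$ with a particle of $\mathcal Z_n$ above the ceiling $\hat\ell_{j(n)}$, and $\mathsf s$ the first $n$ with $|\mathcal Z_n|<N$ (shortage; $\mathsf s\ge1$ since $|\mathcal Z_0|\ge\nu^0[0,\infty)\ge N$). Put $\mathsf e=\mathsf c\wedge\mathsf s\wedge T$ and
$$\Xi=\sum_{z\in\mathcal Z_{\mathsf e}}\Theta_{\hat\ell_{j(\mathsf e)}}(z).$$

**Lemma 13.** $E\,\Xi\to0$ and $P(\mathsf e<T)\to0$ as $N\to\infty$.

*Proof.* Let $\Xi_n^{(j)}=\sum_{z\in\mathcal Z_n}\Theta_{\hat\ell_j}(z)$ and $\mathsf Y_j=E[\Xi^{(j)}_{(j-1)t_0};\mathsf e>(j-1)t_0]$.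

**Step 1: growth within one piece.** For $(j-1)t_0\le n<\mathsf e\wedge jt_0$ all particles lie in $[0,\hat\ell_j]$: at $n=0$ because $\ell_0+1<\ell$, at $n=(j-1)t_0>0$ because they are below $\hat\ell_{j-1}$, and otherwise by the definition of $\mathsf c$. So (7.2) applies at each step. Using $t_0\le2A_0\ell^3$ and the choice of $A_0$,
$$E\big[\Xi^{(j)}_{\mathsf e\wedge jt_0};\mathsf e>(j-1)t_0\big]\le(1+\alpha_{\hat\ell_j})^{t_0}\mathsf Y_j\le e^{(1+g_j)/8}\mathsf Y_j.\tag{11.2}$$

**Step 2: raising the ceiling.** We relate consecutive pieces. On $\{\mathsf e>jt_0\}$ all particles at time $jt_0$ are in $[0,\hat\ell_j]$. There the distance to the edge grows by at most $g_{j+1}-g_j$, so (7.1) gives $\Theta_{\hat\ell_{j+1}}\le C(1+g_{j+1})e^{-(g_{j+1}-g_j)}\Theta_{\hat\ell_j}$. With $\tilde{\mathsf Y}_j=e^{g_j}\mathsf Y_j$ and (11.2),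
$$\tilde{\mathsf Y}_{j+1}\le C(1+g_{j+1})e^{g_j/8}\tilde{\mathsf Y}_j .$$

**Step 3: summation.** By (11.1) and (7.1), $\tilde{\mathsf Y}_1\le Ce^{\ell_0-\ell}\ell^2\le CL^{2\delta}=Ce^{g_1/4}$. Since $\sum_{i<j}g_i\le g_j$ and $g_1\le g_j$, $\tilde{\mathsf Y}_j\le C_J(\ln L)^Je^{g_j/8+g_j/4}$ with $C_J$ depending on $J$. So the left side of (11.2) is at most
$$C_J(\ln L)^J\exp\{g_j(\tfrac18-1+\tfrac18+\tfrac14)\}=C_J(\ln L)^Je^{-g_j/2}\le C_J(\ln L)^JL^{-4\delta}\to0 .$$
On $\{(j-1)t_0<\mathsf e\le jt_0\}$ we have $j(\mathsf e)=j$ and $\Xi=\Xi^{(j)}_{\mathsf e\wedge jt_0}$. Summing over $j\le J$ gives $E\Xi\to0$. On $\{\mathsf e=\mathsf c\}$ some particle is above the ceiling, so $\Xi\ge c_2$, and $P(\mathsf e=\mathsf c)\le E\Xi/c_2\to0$. With Lemma 12, $P(\mathsf e<T)\to0$. $\square$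

## 12. Upper bound: i.i.d. blocks

**Step 1: one block.** We show that after a block the $N$-BRW lies again below a shifted copy of $\nu^0$. Suppose that at the start of a block, with the barrier at absolute position $B$, $\mathcal X\preceq\nu^0$ relative to $B$. Draw a fresh copy of $\nu$. Then $\mathcal X\preceq\nu$, and even $\mathcal X\preceq\mathcal Z_0$: for $y\ge0$ the counts of $\nu$ and $\mathcal Z_0$ in $[y,\infty)$ agree, and for $y<0$ use $|\mathcal Z_0|\ge N$. Run the barrier process from $\mathcal Z_0$, driven by rank with the same array from the current time on (ranks beyond $N$ use the entries $\omega_{t,i,\cdot}$, $i>N$). By (M2), $\mathcal X_n\preceq\mathcal Z_n$ for $n<\mathsf e$. At time $\mathsf e$, relative to the moved barrier $B-\mu\mathsf e$, for all $y\ge0$,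
$$\mathcal X_{\mathsf e}[y,\infty)\le\mathcal Z_{\mathsf e}[y,\infty)\le C_6\,\Xi\,e^{\hat\ell_J-y}.$$
The first inequality is the first part of (M2), which needs no lower bound on $|\mathcal Z_{\mathsf e}|$. The second holds since, with $j=j(\mathsf e)$, $\Theta_{\hat\ell_j}(z)\ge ce^{z-\hat\ell_j}\ge ce^{y-\hat\ell_J}$ for $z\ge y\ge0$, by (7.1) and the definition above $\hat\ell_j$. Put
$$r=\max\big(0,\ \ln(C_6\Xi)+\hat\ell_J-\ell_0\big)\qquad(r=0\text{ if }\Xi=0).$$
Then $\mathcal X_{\mathsf e}\preceq r+\nu^0$. For $y\le r$ the right configuration has at least $\lfloor e^{\ell_0}\rfloor\ge N$ points in $[y,\infty)$. For $y>r\ge0$ the integer $\mathcal X_{\mathsf e}[y,\infty)\le e^{\ell_0+r-y}$ is at most $\lfloor e^{\ell_0+r-y}\rfloor=(r+\nu^0)[y,\infty)$. So the next block starts with the barrier at $B-\mu\mathsf e+r$, even if the block ended by a shortage.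

**Step 2: the law of large numbers.** We add up the blocks. Start with $B_0$ equal to the maximal initial position; then $\mathcal X_0\preceq\nu^0$ relative to $B_0$, as $\nu^0[0,\infty)\ge N$. Let $t_i$ be the start of the $i$-th block. It is a stopping time for the filtration generated by the array and the copies of $\nu$ used so far, and $(\mathsf e_i,r_i)$ is a fixed function of the $i$-th copy of $\nu$ and of the array from time $t_i$ on. Hence the pairs $(\mathsf e_i,r_i)$ are i.i.d. Moreover $1\le\mathsf e_i\le T$, and by Lemma 13, with $\ln^+\Xi\le\Xi$,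
$$Er\le\hat\ell_J-\ell_0+C+E\ln^+\Xi\le(2-2\delta)\ln L+\tfrac14\ln L+C\le3\ln L,\qquad E\mathsf e=T(1-o(1)).$$
At time $t_i=\sum_{i'<i}\mathsf e_{i'}$ we have $X_N(t_i)\le B_i+\ell_0$ with $B_i=B_0+\sum_{i'<i}(-\mu\mathsf e_{i'}+r_{i'})$. By the law of large numbers and $X_N(t_i)/t_i\to w_N$,
$$w_N\le-\mu_\ell+\frac{Er}{E\mathsf e}\le-\mu_\ell+\frac{3\ln L}{JA_0L^3}(1+o(1)).$$
By (5.1) with $\ell=L+(3-\delta)\ln L$,
$$\limsup_N\frac{L^3}{\ln L}\Big(w_N+\frac{\pi^2\sigma^2}{2L^2}\Big)\le\pi^2\sigma^2(3-\delta)+\frac3{JA_0}.$$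
$A_0$ does not depend on $J$, and $\delta=2^{-J-4}$. Letting $J\to\infty$,
$$\limsup_N\frac{L^3}{\ln L}\Big(w_N+\frac{\pi^2\sigma^2}{2L^2}\Big)\le3\pi^2\sigma^2.\tag{12.1}$$

## 13. Matching (10.1) with (12.1)

The bounds (10.1) and (12.1) together are (2.2). Since $w_N=\theta^*(v_N-v_\infty)$ and $\sigma^2=\theta^{*2}\Lambda''(\theta^*)$, dividing (2.2) by $-\theta^*$ gives
$$v_\infty-v_N=\frac{\pi^2\theta^*\Lambda''(\theta^*)}{2(\ln N)^2}-3\pi^2\theta^*\Lambda''(\theta^*)\frac{\ln\ln N}{(\ln N)^3}+o\Big(\frac{\ln\ln N}{(\ln N)^3}\Big).$$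
In particular $v_N\to v_\infty<\infty$. Since the expansion forces $(\ln N)^2(v_\infty-v_N)\to c_*/2$, the constant $c_*=\pi^2\theta^*\Lambda''(\theta^*)$ is the only possible one. It is positive because $\sigma^2>0$. This proves Theorem 1. $\blacksquare$
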